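# Global rigidity of direction-length frameworks is a generic property

## Guessing "yes": stars and triangles in the plane

A **mixed graph** $G=(V;D,L)$ has its edge set partitioned into direction edges $D$ and length edges $L$. The same pair of vertices may carry one edge of each type. It is called pure if $L=\emptyset$ (direction-pure) or $D=\emptyset$ (length-pure). A **direction-length framework** $(G,p)$ in $\mathbb R^d$ is a mixed graph with a map $p:V\to\mathbb R^d$. Another realization $(G,q)$ has the same edge lengths and directions as $(G,p)$, and we say it is **equivalent** to $(G,p)$, if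

- $\|q(u)-q(v)\|=\|p(u)-p(v)\|$ for every $uv\in L$;
- $q(u)-q(v)=\lambda_{uv}\,(p(u)-p(v))$ for some nonzero $\lambda_{uv}\in\mathbb R$, for every $uv\in D$.

Two realizations are **congruent** if one arises from the other by a translation and, possibly, a dilation by $-1$. The framework is **globally rigid** if every equivalent realization is congruent to it. It is **generic** if the $d|V|$ coordinates of its points are algebraically independent over $\mathbb Q$. In particular, no nonzero polynomial with rational coefficients vanishes at a generic $p$. The points where some such polynomial vanishes form a countable union of proper algebraic sets, so generic points are dense.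

We ask whether, for a mixed graph with $D\ne\emptyset\neq L$, global rigidity in $\mathbb R^2$ depends on the graph alone: are all its generic realizations globally rigid, or else none? The answer one would first guess is *yes*, because each pure case, with its own notion of global rigidity, behaves that way. For length-pure frameworks, uniqueness up to isometries is a generic property in every dimension. For direction-pure frameworks, uniqueness up to translations and dilations is equivalent to first-order rigidity, hence generic.

Let us test the guess in the plane on graphs whose direction edges form a star, $D=\{v_0v_1,\dots,v_0v_r\}$. Put $z_i=p(v_i)-p(v_0)$. A realization with the same directions is, up to translation, a list of nonzero numbers $\lambda_1,\dots,\lambda_r$, where $q(v_i)-q(v_0)=\lambda_iz_i$. It is congruent to $p$ exactly when all $\lambda_i$ are $1$ or all are $-1$. Write $\alpha_i=\|z_i\|^2$ and $\gamma=\langle z_1,z_2\rangle$.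

**Example 1.** $r=1$, $L=\{v_0v_1\}$. Then $\lambda_1=\pm1$, so every generic realization is globally rigid.

**Example 2.** $r=2$, $L=\{v_0v_1,v_0v_2\}$. Then $\lambda_1,\lambda_2\in\{\pm1\}$ independently. There are two congruence classes, so no generic realization is globally rigid. Infinitesimally nothing moves here, so a mixed framework can be first-order rigid without being globally rigid, in contrast to the direction-pure case.

**Example 3.** $r=2$, $L=\{v_0v_1,v_1v_2\}$. Up to sign $\lambda_1=1$. Then $\|z_1-\lambda_2z_2\|^2=\|z_1-z_2\|^2$ is a quadratic equation with roots $\lambda_2=1$ and $\lambda_2=2\gamma/\alpha_2-1$. For generic $p$ the second root is neither $0$ nor $1$. So there are always two classes.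

**Example 4.** $r=2$, $L=\{v_0v_1,v_0v_2,v_1v_2\}$. The first two lengths give $\lambda_1,\lambda_2=\pm1$. The third then says $\lambda_1\lambda_2\gamma=\gamma$. For generic $p$ we have $\gamma\ne0$, hence $\lambda_1=\lambda_2$, and every generic realization is globally rigid. If $z_1\perp z_2$ there are two classes, so genericity is needed.

**Example 5.** $r=3$, $L=\{v_0v_1,v_1v_2,v_2v_3\}$. Up to sign $\lambda_1=1$, and as in Example 3, $\lambda_2\in\{1,\mu\}$ with $\mu=2\gamma/\alpha_2-1$. It remains to solve $\|\lambda_2z_2-\lambda_3z_3\|=\|z_2-z_3\|$ for $\lambda_3$. If $\lambda_2=1$ there are two real solutions, $1$ and $2\langle z_2,z_3\rangle/\alpha_3-1$. If $\lambda_2=\mu$, the minimum of the left side over $\lambda_3$ is $|\mu|\operatorname{dist}(z_2,\mathbb Rz_3)$, so there are two real solutions if this is less than $\|z_2-z_3\|$, and none if it is larger. Take $z_2=(1,0)$ and $z_3=(1,2)$, so $\operatorname{dist}(z_2,\mathbb Rz_3)=2/\sqrt5$ and $\|z_2-z_3\|=2$. With $z_1=(\tfrac34,1)$ we get $\mu=\tfrac12$ and $\tfrac12\cdot 2/\sqrt5<2$. With $z_1=(5,1)$ we get $\mu=9$ and $9\cdot2/\sqrt5>2$. These strict inequalities persist at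 nearby generic $p$. For generic $p$ the degenerate coincidences do not happen: $\mu\in\{0,1\}$, $2\langle z_2,z_3\rangle/\alpha_3\in\{1,2\}$ and $\mu^2\alpha_2=\|z_2-z_3\|^2$ (the condition for $\lambda_3=0$ to solve) are rational algebraic conditions that fail at the first sample point. So near the first sample there are four classes, and near the second there are two.

The guess survives, but Example 5 shows that it needs an argument: the *number* of classes is not a generic property, since real solutions of quadratic equations appear and disappear. We must rule out that for some graph this number is $1$ on one open set and larger on another. In the examples the count is $1$ or even, and this parity will turn out to be the key.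

## Fixed directions give a linear space, lengths a quadratic map

Nothing below uses $d=2$. Fix $d\ge1$, a mixed graph $G=(V;D,L)$ with $L\neq\emptyset$, $n=|V|\ge2$, $m=|L|$, and a vertex $v_0$. Let $p$ be generic. Direction constraints are linear in $q$ once we forget the condition $\lambda_{uv}\ne0$, and this is what makes the mixed problem tractable. Put

$$A_p=\{q\in(\mathbb R^d)^V:\ q(u)-q(v)\in\mathbb R\,(p(u)-p(v))\ \ \forall uv\in D\},$$

a linear space containing $p$ and all translations. To remove translations, let

$$W=W_p=\{q\in A_p: q(v_0)=0\},\qquad N=\dim W=\dim A_p-d,\qquad \bar p=p-p(v_0)\in W\setminus\{0\}.$$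

The squared lengths form a quadratic map with its polarization: for $e=ab\in L$ and $u,v\in W$,

$$\ell(u,v)_e=\langle u(a)-u(b),\,v(a)-v(b)\rangle,\qquad h(x)=\ell(x,x)\in\mathbb R^L,\qquad dh_x(v)=2\ell(x,v).$$

If $q$ is equivalent to $p$ and translated so that $q(v_0)=0$, then $q\in W$ and $h(q)=h(\bar p)$. Conversely, a $q\in W$ with $h(q)=h(\bar p)$ is equivalent to $p$ provided all its $\lambda_{uv}$ are nonzero. Since all elements of $W$ vanish at $v_0$, such a $q$ is congruent to $p$ if and only if $q=\pm\bar p$. So we study the fibre of $h$ through $\bar p$.

**Definition.** $p$ is *rigid* if $\operatorname{rank}dh_{\bar p}=N$, that is, if $v\mapsto\ell(\bar p,v)$ is injective on $W$.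

In Example 4 we have $N=2$, with coordinates $(\lambda_1,\lambda_2)$ and $\bar p=(1,1)$, and

$$h(\lambda)=\bigl(\alpha_1\lambda_1^2,\ \alpha_2\lambda_2^2,\ \alpha_1\lambda_1^2-2\gamma\lambda_1\lambda_2+\alpha_2\lambda_2^2\bigr).$$

It is rigid, since the first two rows of $dh_{(1,1)}$ are $(2\alpha_1,0)$ and $(0,2\alpha_2)$.

## Stresses, the number $k(G)$, and the theorems

For $x\in W$ let

$$\Omega_x=\{\omega\in\mathbb R^L:\ \omega\cdot\ell(x,v)=0\ \ \forall v\in W\}=(\operatorname{im}dh_x)^\perp .$$

Its elements are the *stresses* at $x$. Each $\omega\in\mathbb R^L$ defines a symmetric bilinear form $S_\omega(u,v)=\omega\cdot\ell(u,v)$ on $W$, with kernel $\ker S_\omega=\{u\in W:S_\omega(u,\cdot)=0\}$. Read from both sides, the definition says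

$$\omega\in\Omega_x\iff x\in\ker S_\omega.\tag{1}$$

In particular $\bar p\in\ker S_\omega$ for all $\omega\in\Omega_{\bar p}$, so

$$k(G,p)=\min_{\omega\in\Omega_{\bar p}}\dim\ker S_\omega\ \ge1 .$$

In Example 4 the matrix of $S_\omega$ is
$$\begin{pmatrix}(\omega_1+\omega_3)\alpha_1&-\omega_3\gamma\\-\omega_3\gamma&(\omega_2+\omega_3)\alpha_2\end{pmatrix}.$$
It kills $(1,1)$ iff $(\omega_1+\omega_3)\alpha_1=(\omega_2+\omega_3)\alpha_2=\omega_3\gamma$. So $\Omega_{\bar p}$ is a line, and for $\omega_3=1$ the matrix is $\gamma\begin{pmatrix}1&-1\\-1&1\end{pmatrix}$, with kernel $\mathbb R(1,1)$: here $k=1$. In Examples 2, 3 and 5, $m=N$ and the framework is rigid, so $\Omega_{\bar p}=0$, the only form is $S_0=0$, and $k=N$.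

**Theorem 1.** (i) $N$, $\operatorname{rank}dh_{\bar p}$ and $k(G,p)$ take the same values for all generic $p$; write $k(G)$. (ii) A generic $(G,p)$ in $\mathbb R^d$ is globally rigid if and only if $k(G)=1$. Hence either all generic realizations of $G$ are globally rigid, or none is. For $d=2$ and $D\ne\emptyset\ne L$ this answers the question affirmatively.

**Theorem 2.** Let $(G,p)$ be generic and rigid in $\mathbb R^d$, $k=k(G)$. The number $c$ of congruence classes of realizations equivalent to $(G,p)$ is finite. It is $1$ if $k=1$ and even (and positive) if $k\ge2$; always $c\le2^{k-1}$, which is sharp for every $k$. In particular $c=2$ if $k=2$, and $c$ is never an odd number $\ge3$.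

**Corollary 3.** (a) If a generic $(G,p)$ is globally rigid and $|L|\ge2$, then $G-e$ is rigid for every $e\in L$. If $|L|=1$, then $(G,p)$ is globally rigid iff $N=1$. (b) There is a proper algebraic subset of $\mathbb R^{dn}$, defined over $\mathbb Q$, outside of which either all realizations of $G$ are globally rigid or none is.

**Proof of Theorem 1(i).** The purpose is to see that all three numbers are computed by field operations. Let $p,p'$ be generic. Then $p(v)_i\mapsto p'(v)_i$ defines a field isomorphism $\sigma:\mathbb Q(p)\to\mathbb Q(p')$. The space $W_p$ is the solution space of the linear system $q(v_0)=0$ and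
$$(p(u)-p(v))_1\,(q(u)-q(v))_i=(p(u)-p(v))_i\,(q(u)-q(v))_1\qquad(uv\in D,\ 1\le i\le d),$$
whose coefficients lie in $\mathbb Q(p)$. (Genericity gives $(p(u)-p(v))_1\ne0$, so this system does express proportionality.) Gaussian elimination uses only field operations and tests for zero, so it gives a basis of $W_p$ with entries in $\mathbb Q(p)$, and $\sigma$ carries it to a basis of $W_{p'}$. So $N$ agrees. In this basis the matrix of $dh_{\bar p}$ has entries in $\mathbb Q(p)$ and is carried by $\sigma$ to that of $dh_{\bar p'}$, so the ranks agree, and elimination gives a basis $\omega_1,\dots,\omega_s$ of $\Omega_{\bar p}$ over $\mathbb Q(p)$ that $\sigma$ carries to a basis of $\Omega_{\bar p'}$. Finally $N-k(G,p)$ is the maximal rank, over $\tau\in\mathbb R^s$, of the matrix of $S_{\sum\tau_j\omega_j}$. A minor of this matrix is a polynomial in $\tau$, and it is the zero polynomial iff it vanishes for all real $\tau$. So the maximum is the rank over the field $\mathbb Q(p)(\tau_1,\dots,\tau_s)$, with $\tau_j$ indeterminates, and this too is preserved by $\sigma$. $\square$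

## Generic points over the field of slopes

From now on fix a generic $p$. We will compare $\bar p$ with other points $q$ of the same fibre, inside $W$. But $W$ itself depends on $p$, so algebraic independence over $\mathbb Q$ is the wrong notion: we must first adjoin the numbers that define $W$.

**Definition.** $F\subset\mathbb R$ is the field generated over $\mathbb Q$ by the ratios $\dfrac{(p(u)-p(v))_i}{(p(u)-p(v))_1}$, $uv\in D$, $1\le i\le d$.

The space $W$ is given by the equations $q(v_0)=0$ and $(q(u)-q(v))_i=(\text{ratio}_i)\cdot(q(u)-q(v))_1$, which are linear over $F$. Hence it has a basis in $F^{dn}$. *We use coordinates on $W$ with respect to such a basis.* In them $\ell$ and $h$ have coefficients in $F$. Call $x\in W$ **$F$-generic** if its $N$ coordinates are algebraically independent over $F$. (For two bases in $F^{dn}$ the coordinates differ by an invertible matrix over $F$ and generate the same field over $F$, so the choice does not matter.)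

For the plane star with $r=2$, $F=\mathbb Q(s_1,s_2)$, where $s_i$ is the slope of $z_i$. We may take coordinates $(x_1,x_2)$ with $q(v_i)=(x_i,s_ix_i)$, and $\bar p$ has as its coordinates the first coordinates of $z_1$ and $z_2$. The coordinates $\lambda_i$ used above are not of this kind: their basis involves $p$ itself, and $\bar p$ would become $(1,1)$. They are fine for hand computation but not for genericity.

We use two standard facts.

**(Z)** A polynomial over $F$ that vanishes at an $F$-generic point is zero. Consequently, the rank of a matrix of polynomials over $F$ is, at an $F$-generic point, equal to its rank over $F(X)$, and this is the maximum over all points, since ranks are read off from minors.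

**(J) Jacobian criterion.** If $F$ is a field of characteristic $0$ and $f_1,\dots,f_m\in F(X_1,\dots,X_N)$, then $\operatorname{trdeg}_FF(f_1,\dots,f_m)$ equals the rank of $(\partial f_i/\partial X_j)$ over $F(X)$. If $F\subset\mathbb R$ and $x\in\mathbb R^N$ has coordinates algebraically independent over $F$, then substituting $x$ for $X$ is a field isomorphism $F(X)\cong F(x)$, so $\operatorname{trdeg}_FF(f(x))=\operatorname{rank}df_x$.

**Lemma 1.** $\bar p$ is $F$-generic in $W$.

*Proof.* The purpose is to count how much transcendence $F$ uses up. Let $g$ be the map sending a realization to the ratios above, so $F=\mathbb Q(g(p))$. For $z=p(u)-p(v)$ and a direction of change $r$, with $w=r(u)-r(v)$, the derivative of $z_i/z_1$ is $(z_1w_i-z_iw_1)/z_1^2$. These vanish for all $i$ iff $w=(w_1/z_1)z$, that is, iff $w\in\mathbb Rz$. So $\ker dg_p=A_p$, and (J) over $\mathbb Q$ gives $\operatorname{trdeg}_{\mathbb Q}F=dn-\dim A_p$. Transcendence degrees add in towers and $\operatorname{trdeg}_{\mathbb Q}\mathbb Q(p)=dn$, with $F\subset\mathbb Q(p)$. Hence $\operatorname{trdeg}_FF(p)=\dim A_p=N+d$. Now $F(p)$ is generated over $F$ by the coordinates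 of $\bar p$ and the $d$ numbers $p(v_0)_i$, so $\operatorname{trdeg}_FF(\bar p)\ge N$. As $F(\bar p)$ is generated by the $N$ coordinates of $\bar p$ in $W$, these are algebraically independent over $F$. $\square$

**Lemma 2.** If $(G,p)$ is not rigid, it is not globally rigid.

*Proof.* By Lemma 1 and (Z), $\operatorname{rank}dh$ is maximal at $\bar p$. The rank cannot drop near $\bar p$, so it is constant near $\bar p$. By the constant rank theorem, $h^{-1}(h(\bar p))$ is near $\bar p$ a manifold of dimension $N-\operatorname{rank}dh_{\bar p}>0$. So it contains points $q\ne\bar p$ arbitrarily close to $\bar p$. Such a $q\in W$ has the same lengths, and all its $\lambda_{uv}$ are close to $1$, hence nonzero. Also $q\ne-\bar p$, because $\bar p\neq0$ and $q$ is close to $\bar p$. So $q$ is equivalent but not congruent to $p$. $\square$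

The next lemma says that in the rigid case all points of the fibre are as good as $\bar p$. It disposes of the condition $\lambda_{uv}\ne0$.

**Lemma 3.** Let $(G,p)$ be rigid, $q\in W$, $h(q)=h(\bar p)$. Then (a) $q$ is $F$-generic and $dh_q$ is injective; (b) $q(a)\neq q(b)$ for all $ab\in D$, so $q$ is equivalent to $p$.

*Proof.* (a) By (J) and Lemma 1, $\operatorname{trdeg}_FF(h(q))=\operatorname{trdeg}_FF(h(\bar p))=\operatorname{rank}dh_{\bar p}=N$. Since $h$ has coefficients in $F$, $F(h(q))\subset F(q)$, so $\operatorname{trdeg}_FF(q)\ge N$ and the $N$ coordinates of $q$ are algebraically independent over $F$. Now (J) applies at $q$ and gives $\operatorname{rank}dh_q=\operatorname{trdeg}_FF(h(q))=N$.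

(b) The linear form $x\mapsto(x(a)-x(b))_1$ on $W$ has coefficients in $F$. It is nonzero at $\bar p$, so it is not the zero form, so by (Z) it does not vanish at the $F$-generic point $q$. Thus $q(a)-q(b)=\lambda_{ab}(p(a)-p(b))$ with $\lambda_{ab}\ne0$. $\square$

**Remark.** Allowing $\lambda_{uv}=0$ in the definition of equivalence changes nothing for generic $p$: in the rigid case such $q$ do not exist by Lemma 3(b), and in the non-rigid case global rigidity already fails by Lemma 2.

## A parity argument, and how redundant lengths defeat it

Let $(G,p)$ be rigid, and suppose first that there is no redundancy: $m=N$. Then $h:W\to\mathbb R^L$ is a quadratic map between spaces of the same dimension, and its values have nonnegative coordinates, so it is far from surjective. Degree theory turns this into a second solution. Recall (Milnor, *Topology from the Differentiable Viewpoint*, §4): for a smooth map from a compact manifold without boundary to a connected manifold of the same dimension, each regular value has finitely many preimages, and their number mod $2$ is the same for all regular values. A value that is not attained is regular with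 $0$ preimages.

**Lemma 4 (parity).** Let $K,\Phi$ be real vector spaces of the same dimension $k\ge2$, let $\beta:K\times K\to\Phi$ be symmetric bilinear, and $\varphi(u)=\beta(u,u)$. Suppose some linear form $f$ on $\Phi$ satisfies $f(\varphi(u))>0$ for all $u\ne0$. Let $u_0\in K$ be such that $\beta(u_0,\cdot)$ is injective.

(a) There is $u_1\neq\pm u_0$ in $K$ with $\varphi(u_1)=\varphi(u_0)$.

(b) If $\beta(u,\cdot)$ is injective for every $u$ with $\varphi(u)=\varphi(u_0)$, then the set of these $u$ consists of finitely many pairs $\{u,-u\}$, and the number of pairs is even.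

*Proof.* **Step 1: pass to compact manifolds.** Note $u_0\ne0$. Choose a Euclidean norm on $\Phi$. Since $\varphi(u)\ne0$ for $u\neq0$ and $\varphi(tu)=t^2\varphi(u)$,
$$\Psi:\mathbb P(K)\to\mathbb S(\Phi),\qquad[u]\mapsto\varphi(u)/\|\varphi(u)\|$$
is a well-defined smooth map from a compact $(k-1)$-manifold to the unit sphere of $\Phi$, a $(k-1)$-manifold which is connected because $k\ge2$.

**Step 2: the degree is $0$.** On the image of $\Psi$ the form $f$ is positive, while $f(-\Psi([u_0]))<0$. So $-\Psi([u_0])$ is not attained, and every regular value has an even number of preimages.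

**Step 3: injectivity gives regular points.** Let $u\ne0$ with $\beta(u,\cdot)$ injective. We have $d\varphi_u(v)=2\beta(u,v)$, and $d\varphi_u(u)=2\varphi(u)$. The tangent space of $\mathbb P(K)$ at $[u]$ is $K/\mathbb Ru$, and the derivative of $y\mapsto y/\|y\|$ has kernel $\mathbb Ry$. So if $v$ represents a tangent vector killed by $d\Psi_{[u]}$, then $d\varphi_u(v)\in\mathbb R\varphi(u)=d\varphi_u(\mathbb Ru)$, and injectivity gives $v\in\mathbb Ru$. Hence $d\Psi_{[u]}$ is injective, and bijective by dimension.

**Step 4: compare fibres.** If $\Psi([u])=\Psi([u_0])$ then $\varphi(u)=s\,\varphi(u_0)$ with $s>0$, and $u/\sqrt s$ lies in the fibre $\varphi^{-1}(\varphi(u_0))$. If two elements of this fibre satisfy $u'=tu$, then $t^2=1$. So points of $\Psi^{-1}(\Psi([u_0]))$ correspond exactly to pairs $\{u,-u\}$ in the fibre.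

For (a): if $[u_0]$ were the only preimage of $\Psi([u_0])$, then by Step 3 that value would be regular with exactly one preimage, against Step 2. For (b): by Step 3 all preimages are regular points, so $\Psi([u_0])$ is a regular value, and its finitely many preimages are even in number. $\square$

**The case $m=N\ge2$.** Take $K=W$, $\Phi=\mathbb R^L$, $\beta=\ell$, $u_0=\bar p$, and let $f$ be the sum of the coordinates. If $f(h(u))=0$, then $u(a)=u(b)$ for all $ab\in L$, so $\ell(\bar p,u)=0$ and $u=0$ by rigidity. Lemma 4(a) gives $q\in W$ with $h(q)=h(\bar p)$, $q\ne\pm\bar p$, and by Lemma 3(b) $q$ is equivalent to $p$. So a generic rigid framework with $m=N\ge2$ is never globally rigid. This explains Examples 2, 3 and 5, including the jump from $2$ to $4$ rather than to $3$.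

**Where this stops.** If $m>N$, the target $\mathbb R^L$ is too big. One may select $N$ lengths $I\subset L$ with independent rows and apply the argument to $h_I$, but the second solution it finds may violate the other lengths. In Example 4 with $I=\{v_0v_1,v_0v_2\}$ the second solution is $(1,-1)$, and it changes the third squared length from $\|z_1-z_2\|^2$ to $\|z_1+z_2\|^2$. No repair is possible there, since that framework is globally rigid. So the argument must be made to see $k(G)$. What we need when $k\ge2$ is a subspace $K\subset W$ of dimension $k$ containing $\bar p$ whose image under $h$ lies in a linear space of dimension only $k$. For an arbitrary subspace this fails: in Example 4, $h(W)$ spans three dimensions although $\dim W=2$. Stresses will provide the right subspace.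

## Stresses are constant along the fibre

We first show that all solutions lie in the kernel of a single stress form. This settles one direction of Theorem 1(ii), by a Connelly-type stress argument.

**Lemma 5.** Let $(G,p)$ be rigid, $q\in W$, $h(q)=h(\bar p)$. Then $\Omega_q=\Omega_{\bar p}$.

*Proof.* The purpose is to show that the tangent data of $h$ at $\bar p$ and $q$ satisfy the same linear equations, because these equations can be read from the common value $y=h(\bar p)=h(q)$.

**Step 1: algebraic relations among the lengths.** Choose $I\subset L$, $|I|=N$, such that the rows of $dh_{\bar p}$ indexed by $I$ are independent. By (J), $\operatorname{trdeg}_FF(y_I)=N=\operatorname{trdeg}_FF(y)$, so $y_I$ is a transcendence basis of $F(y)$ over $F$. For $j\in L\setminus I$ take the minimal polynomial of $y_j$ over $F(y_I)$. It has a nonzero derivative at $y_j$, as the characteristic is $0$. Since the entries of $y_I$ are algebraically independent, we may replace them by variables $Y_I$ and clear denominators. This gives $P_j\in F[Y_I,Z]$ with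
$$P_j(y_I,y_j)=0,\qquad\partial_ZP_j(y_I,y_j)\ne0 .$$

**Step 2: differentiate at both points.** The polynomial $P_j(h_I(X),h_j(X))$ has coefficients in $F$ and vanishes at the $F$-generic point $\bar p$, so it vanishes identically by (Z). Differentiate it at $X=\bar p$ and at $X=q$. At both points $h$ has the value $y$, so in both cases the coefficients are the entries of one vector $g_j=\nabla P_j(y)\in\mathbb R^L$, with the variable $Z$ belonging to the coordinate $j$. Thus $g_j$ annihilates both $\operatorname{im}dh_{\bar p}$ and $\operatorname{im}dh_q$.

**Step 3: count.** On the coordinates $L\setminus I$ the vector $g_j$ has a single nonzero entry, at $j$. So the $m-N$ vectors $g_j$ are independent and $\bigcap_jg_j^\perp$ has dimension $N$. Both images lie in it and have dimension $N$ (rigidity and Lemma 3(a)). So they coincide. Take orthogonal complements. $\square$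

Next we need to know that the criterion $k(G)=1$ includes rigidity.

**Lemma 6.** If $k(G)=1$ (and $L\ne\emptyset$), then $(G,p)$ is rigid.

*Proof.* Let $\omega\in\Omega_{\bar p}$ with $\ker S_\omega=\mathbb R\bar p$, and suppose $\operatorname{rank}dh_{\bar p}<N$. As in Lemma 2, the rank of $dh$ is constant near $\bar p$. By the constant rank theorem, near $\bar p$ we have $h=\psi\circ\pi$ with $\pi$ a submersion and $\psi$ an immersion. Hence $\operatorname{im}dh_x=\operatorname{im}d\psi_{\pi(x)}$ is constant along the local fibre of $\pi$ through $\bar p$, which has positive dimension and on which $h=h(\bar p)$. For every $q$ in this fibre $\Omega_q=\Omega_{\bar p}\ni\omega$, so $q\in\ker S_\omega=\mathbb R\bar p$ by (1). As $h(q)=h(\bar p)\ne0$, we get $q=\pm\bar p$. This contradicts positive dimension. $\square$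

**Proof that $k(G)=1$ implies globally rigid.** By Lemma 6, $(G,p)$ is rigid. Let $\omega\in\Omega_{\bar p}$ with $\ker S_\omega=\mathbb R\bar p$, and let $q$ be equivalent to $p$, translated so that $q(v_0)=0$. Then $q\in W$ and $h(q)=h(\bar p)$, so $\omega\in\Omega_{\bar p}=\Omega_q$ by Lemma 5, and $q\in\ker S_\omega=\mathbb R\bar p$ by (1). Since $h(q)=h(\bar p)\ne0$, $q=\pm\bar p$, so $q$ is congruent to $p$. $\square$

The same argument shows, for any $k$ in the rigid case, that every equivalent $q$ with $q(v_0)=0$ lies in $K=\ker S_\omega$ for each $\omega\in\Omega_{\bar p}$. So $K$, for an $\omega$ with the smallest kernel, is where a second solution must be found.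

## The squared lengths of $K$ lie in a $k$-dimensional space

Before proving anything, look at a redundant example with $k=2$. Add to Example 4 a vertex $v_3$ with a direction edge and a length edge $v_0v_3$. In coordinates $(\lambda_1,\lambda_2,\lambda_3)$ the stress space is still a line, spanned by the old stress extended by $0$. (Here $m=4$ and $N=\operatorname{rank}dh_{\bar p}=3$.) For a nonzero stress, $K=\{(\mu,\mu,\nu)\}$, and
$$h(\mu,\mu,\nu)=\bigl(\alpha_1\mu^2,\ \alpha_2\mu^2,\ (\alpha_1+\alpha_2-2\gamma)\mu^2,\ \alpha_3\nu^2\bigr).$$
There are four lengths, but $h(K)$ lies in a plane, namely $\ell(\bar p,K)$. We prove that this always happens.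

Assume $(G,p)$ is rigid, and write $k=k(G)$.

**Step 1: choice of $\omega$.** We want a stress of minimal kernel for which the kernel dimension stays constant when *both* the point and the stress move. Choose $I\subset L$ as in Lemma 5. For $x\in W$ near $\bar p$ the rows $I$ of $dh_x$ stay independent, so $\Omega_x$ has dimension $m-N$. Each row $j\in L\setminus I$ is a unique combination of the rows $I$, so $\Omega_x$ has a unique basis $\omega_j(x)$, $j\in L\setminus I$, with $\omega_j(x)_{j'}=\delta_{jj'}$ for $j'\in L\setminus I$. By Cramer's rule the entries are rational functions of $x$ over $F$, regular near $\bar p$. Let $B(x,\tau)$ be the matrix of $S_{\sum_j\tau_j\omega_j(x)}$, and $R$ its rank over the field $F(X,T)$. All its $(R+1)$-minors vanish identically, and some $R$-minor $\mu(X,T)$ does not. As a polynomial in $T$, $\mu$ has some coefficient that is a nonzero rational function of $X$ over $F$, and it does not vanish at the $F$-generic point $\bar p$. So $\mu(\bar p,T)$ is a nonzero polynomial, and we can choose $\tau^0$ with $\mu(\bar p,\tau^0)\ne0$. Then: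

- $\operatorname{rank}B=R$ at *all* points near $(\bar p,\tau^0)$;
- every $\omega\in\Omega_{\bar p}$ has the form $\sum_j\tau_j\omega_j(\bar p)$ and so $\operatorname{rank}S_\omega\le R$; hence $R$ is the maximal rank and $N-R=k$.

Put $\omega=\sum_j\tau^0_j\omega_j(\bar p)$ and $K=\ker S_\omega$. Then $\dim K=k$ and $\bar p\in K$.

**Step 2: the linear equations for $h(K)$.** We need a supply of vectors orthogonal to $\ell(u,v)$ for $u,v\in K$. They come from moving the pair $(\bar p,\omega)$. Let
$$E=\{(x,\eta): x\in W\text{ near }\bar p,\ \eta\in\Omega_x\},$$
a smooth vector bundle with coordinates $(x,\tau)$. Let $U\subset\mathbb R^L$ be the image of $T_{(\bar p,\omega)}E$ under projection to the $\eta$-component. So $U$ is the linear space of all $\omega'(0)$, over smooth curves $(x(t),\omega(t))$ in $E$ with $x(0)=\bar p$, $\omega(0)=\omega$. The curves with $x(t)=\bar p$ constant show $\Omega_{\bar p}\subset U$. Put $\Phi=U^\perp$.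

In Example 4, for $x=(\lambda_1,\lambda_2)$ the basis stress with third entry $1$ is $\bigl(\frac{\gamma\lambda_2}{\alpha_1\lambda_1}-1,\ \frac{\gamma\lambda_1}{\alpha_2\lambda_2}-1,\ 1\bigr)$. Taking $\omega$ to be its value at $(1,1)$, $U$ is spanned by $\bigl(\frac\gamma{\alpha_1}-1,\frac\gamma{\alpha_2}-1,1\bigr)$ and $\bigl(\frac\gamma{\alpha_1},-\frac\gamma{\alpha_2},0\bigr)$. Both are orthogonal to $(\alpha_1,\alpha_2,\alpha_1+\alpha_2-2\gamma)=h(\bar p)$, so $\Phi=\mathbb Rh(\bar p)$, of dimension $1=k$.

**Lemma 7.** $\Phi=\ell(\bar p,K)$; in particular $\dim\Phi=k$.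

*Proof.* For a curve as above and $s\in W$ we have $\omega(t)\cdot\ell(x(t),s)=0$ for all $t$. Differentiating at $t=0$,
$$\omega'\cdot\ell(\bar p,s)+S_\omega(x',s)=0.\tag{2}$$
If $s\in K$, the second term vanishes, so $\ell(\bar p,s)\perp\omega'$ for all $\omega'\in U$, that is, $\ell(\bar p,s)\in\Phi$.

Conversely let $\nu\in\Phi=U^\perp$. Then $\nu\perp\Omega_{\bar p}$, so $\nu\in\operatorname{im}dh_{\bar p}$ and $\nu=\ell(\bar p,s)$ for some $s\in W$. To see that $s\in K$, let $r\in W$ be arbitrary and take the curve $x(t)=\bar p+tr$, $\omega(t)=\sum_j\tau^0_j\omega_j(x(t))$ in $E$. By (2), $S_\omega(r,s)=-\omega'\cdot\nu=0$. So $s\in K$. Finally, $\ell(\bar p,\cdot)$ is injective by rigidity, so $\dim\Phi=\dim K=k$. $\square$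

**Lemma 8.** $\ell(u,v)\in\Phi$ for all $u,v\in K$.

*Proof.* Let $(x(t),\omega(t))$ be a smooth curve in $E$ through $(\bar p,\omega)$. We first extend $u$ to a smooth $u(t)\in\ker S_{\omega(t)}$ with $u(0)=u$. The matrix $B(t)$ of $S_{\omega(t)}$ is $B(x(t),\tau(t))$ with $\tau_j(t)=\omega(t)_j$ and $\tau(0)=\tau^0$, so by Step 1 it has rank $R$ for all small $t$. Choose row and column sets $A$ and $C$ of size $R$ with $B_{AC}(0)$ invertible, and let $C'$ be the complement of $C$. For small $t$, $B_{AC}(t)$ is invertible, the rows outside $A$ are combinations of the rows in $A$, and so the kernel is given by $B_{AC}(t)w_C+B_{AC'}(t)w_{C'}=0$. Put $u(t)_{C'}=u_{C'}$ and $u(t)_C=-B_{AC}(t)^{-1}B_{AC'}(t)u_{C'}$. This is smooth, lies in the kernel, and equals $u$ at $t=0$. (If $R=0$, put $u(t)=u$.)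

Now $\omega(t)\cdot\ell(u(t),v)=0$ for all small $t$. Differentiating at $t=0$,
$$\omega'\cdot\ell(u,v)+S_\omega(u',v)=0 .$$
We do not know $u'$, but $S_\omega(u',v)=0$ because $v\in K$. So $\omega'\cdot\ell(u,v)=0$ for every $\omega'\in U$, that is, $\ell(u,v)\in U^\perp=\Phi$. $\square$

## Evenness: the end of Theorem 1 and the proof of Theorem 2

**Proof that $k(G)\ge2$ implies not globally rigid.** By Lemma 2 we may assume that $(G,p)$ is rigid. Take $\omega,K,\Phi$ as in the last section. We check the hypotheses of Lemma 4 for $\beta=\ell|_{K\times K}$, $\varphi=h|_K$, $u_0=\bar p$.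

- By Lemma 8, $\beta$ takes values in $\Phi$. By Lemma 7, $\dim\Phi=k=\dim K\ge2$.
- Let $f$ be the sum of the coordinates, restricted to $\Phi$. Then $f(\varphi(u))=\sum_{ab\in L}\|u(a)-u(b)\|^2\ge0$. If it is $0$, then $u(a)=u(b)$ for all $ab\in L$, so $\ell(\bar p,u)=0$, so $u=0$ by rigidity.
- $\beta(\bar p,\cdot)$ is injective by rigidity.

Lemma 4(a) gives $q\in K\subset W$ with $h(q)=h(\bar p)$ and $q\ne\pm\bar p$. By Lemma 3(b) all $\lambda_{uv}$ are nonzero, so $(G,q)$ is equivalent to $(G,p)$. As $q(v_0)=\bar p(v_0)=0$ and $q\ne\pm\bar p$, it is not congruent to $(G,p)$. So $(G,p)$ is not globally rigid. $\square$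

With the case $k(G)=1$ done above, and $k(G)\geq1$ always, Theorem 1 is proved: global rigidity is a generic property of direction-length frameworks in $\mathbb R^2$, and in every $\mathbb R^d$.

**Proof of Theorem 2.** For $k=1$, $c=1$ by Theorem 1(ii). Let $k\ge2$, with $\omega,K,\Phi,\varphi$ as above.

**Step 1: $c$ counts pairs in the fibre of $\varphi$.** Let $q$ be equivalent to $p$, with $q(v_0)=0$. Then $q\in W$, $h(q)=h(\bar p)$, and $\omega\in\Omega_{\bar p}=\Omega_q$ by Lemma 5, so $q\in K$ by (1). Conversely each $q\in K$ with $\varphi(q)=\varphi(\bar p)$ is equivalent to $p$ by Lemma 3(b). Two such $q,q'$, both zero at $v_0$, are congruent iff $q'=\pm q$. So $c$ is the number of pairs $\{q,-q\}$ with $\varphi(q)=\varphi(\bar p)$.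

**Step 2: finiteness and parity.** By Lemma 3(a), $dh_q=2\ell(q,\cdot)$ is injective on $W$, hence on $K$, for each such $q$. So Lemma 4(b) applies: $c$ is finite and even. It is positive because $\bar p$ itself is a solution.

**Step 3: upper bound.** In linear coordinates on $K$ and $\Phi$, the $2c$ points $\pm q$ solve the system $\varphi(u)=\varphi(\bar p)$ of $k$ quadratic equations in $k$ unknowns. At each of them the Jacobian is invertible, by injectivity and $\dim K=\dim\Phi$. So they are nonsingular, hence isolated, solutions, also among the complex solutions. By Bézout's theorem there are at most $2^k$ of these, so $2c\le2^k$ and $c\le2^{k-1}$. (For $k=1$ the bound reads $c\le1$.) For $k=2$ the bound and evenness give $c=2$. As $c$ is $1$ or even, it is never an odd number $\ge3$.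

**Step 4: sharpness.** Let $V=\{v_0,\dots,v_k\}$ and $D=L=\{v_0v_i:1\le i\le k\}$. Then $W=\{q:q(v_0)=0,\ q(v_i)=\lambda_i\bar p(v_i)\}$, $N=k$, and $h=(\lambda_i^2\|\bar p(v_i)\|^2)_i$. (For $d=1$ the direction conditions are empty, but every real number is a multiple of $\bar p(v_i)\neq0$, so the description of $W$ is the same.) The matrix of $dh_{\bar p}$ in the coordinates $\lambda_i$ is diagonal with entries $2\|\bar p(v_i)\|^2\ne0$. So $p$ is rigid, $\Omega_{\bar p}=0$, the only stress form is $S_0=0$, and $k(G)=N=k$. The equivalent realizations are $\lambda\in\{\pm1\}^k$, giving $2^{k-1}$ classes. $\square$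

## Deleting a length edge, and the exceptional algebraic set

**Proof of Corollary 3(a).** Let $(G,p)$ be generic and globally rigid. Then $k(G)=1$ by Theorem 1, and $\operatorname{rank}dh_{\bar p}=N$ by Lemma 6.

Let $|L|\ge2$, $e\in L$, and suppose $G-e$ is not rigid. Removing $e$ does not change $D$, so $W$ is unchanged, and $dh_{\bar p}$ just loses row $e$. Its rank drops below $N$, so row $e$ is not in the span of the other rows. A stress is a linear relation among the rows, so $\omega_e=0$ for all $\omega\in\Omega_{\bar p}$. Hence $G-e$ has the same $W$, the same stresses and the same forms $S_\omega$ as $G$, so $k(G-e)=k(G)=1$. As $L\setminus\{e\}\ne\emptyset$, Lemma 6 shows that $G-e$ is rigid, a contradiction.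

Let $|L|=1$. If $(G,p)$ is globally rigid, it is rigid, so $1\le N=\operatorname{rank}dh_{\bar p}\le1$. Here $N\ge1$ because $0\neq\bar p\in W$. Conversely, if $N=1$ then $W=\mathbb R\bar p$, so every kernel $\ker S_\omega$ with $\omega\in\Omega_{\bar p}$ is $\mathbb R\bar p$. Thus $k(G)=1$, and $(G,p)$ is globally rigid by Theorem 1. $\square$

**Proof of Corollary 3(b).** Let $X\subset\mathbb R^{dn}$ be the set of $p$ with $(G,p)$ globally rigid. It is defined by a first-order formula over the reals with rational coefficients: for all $q$, if the lengths agree and for each $uv\in D$ there is $\lambda\ne0$ with $q(u)-q(v)=\lambda(p(u)-p(v))$, then there is $t\in\mathbb R^d$ such that $q=p+t$ at every vertex or $q=-p+t$ at every vertex. By Tarski–Seidenberg, $X$ and its complement $X^c$ are finite unions of sets of the form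
$$\{f_1=\dots=f_r=0,\ g_1>0,\dots,g_s>0\}$$
with rational polynomials $f_i,g_j$. By Theorem 1, one of $X,X^c$, say $Y$, contains no generic point. Every nonempty piece of $Y$ must involve an equation $f_i=0$ with $f_i\not\equiv0$, since otherwise it would be a nonempty open set, and generic points are dense. Choose one such $f_i$ from each nonempty piece. Then $Y$ lies in the zero set of the product of the chosen polynomials, a proper algebraic subset defined over $\mathbb Q$. Outside it all realizations are globally rigid if $Y=X^c$, and none is if $Y=X$. $\square$
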